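\title{Circle actions with four fixed points on almost complex manifolds}

\begin{abstract}
We show that if the circle acts on a closed almost complex manifold of positive dimension, preserving the almost complex structure and with exactly four fixed points, then the manifold has real dimension $2$, $4$, $6$, $8$ or $12$. All five values occur. We also describe the weights at the fixed points in dimension $8$, and compute the $\chi_y$-genus, the signature and the Chern numbers involving $c_1$ in dimension $12$. The proof combines localization, three expansions of the fixed point formula for the $\chi_y$-genus, and an induction through the fixed set of $-1\in S^1$.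
\end{abstract}

\section{The question and the answer}\label{sec:intro}

An \emph{almost complex structure} on a manifold $M$ is a bundle map $J\colon TM\to TM$ with $J_m^2=-\mathrm{Id}$ on each tangent space $T_mM$; it makes $TM$ a complex vector bundle, with Chern classes $c_i$. A circle action \emph{preserves} $J$ if $dg\circ J=J\circ dg$ for all $g\in S^1$. Throughout the paper, $M$ is a closed (compact, without boundary) almost complex manifold, not necessarily connected, all of whose components have real dimension $2n$ with $n\ge1$; we call $n$ the complex dimension. The circle acts on $M$ preserving $J$, with isolated fixed points. Their number $k$ is finite by compactness, and we assume $k\ge1$.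

At a fixed point $p$ the tangent space is a complex representation of the circle, so $T_pM\cong\bigoplus_{i=1}^n\mathbb C_{w_i}$, where $z\in S^1$ acts on $\mathbb C_w$ as multiplication by $z^w$. The integers $w_1,\dots,w_n$ are the \emph{weights} at $p$, and $W_p$ is the multiset they form. They are nonzero: the fixed set is a submanifold whose tangent space at $p$ is the weight-zero part of $T_pM$, and $p$ is isolated.

How large can $n$ be when $k$ is small? Without $J$ there is no bound: rotating the unit sphere $S^{2n}\subset\mathbb R\oplus\mathbb C^n$ by scalars on $\mathbb C^n$ fixes two points, and $S^2\times S^{2n-2}$ then carries an action with four. Without compactness there is none either, since $\mathbb C^n$ has an action with one fixed point. With both hypotheses, examples are scarce.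

\begin{example}\label{ex:basic}
\begin{enumerate}
\item[(a)] Let $a_0<\dots<a_n$ be integers and let $z\cdot[x_0:\dots:x_n]=[z^{a_0}x_0:\dots:z^{a_n}x_n]$ on $\mathbb{CP}^n$. The fixed points are the $n+1$ coordinate points, and the weights at the $i$th one are $a_j-a_i$, $j\ne i$. For $n=1$ this is a rotation of $S^2$, with weights $\{a\}$ and $\{-a\}$.
\item[(b)] View $S^6$ as the unit sphere in the imaginary octonions, with $J_x(v)=xv$. The group $G_2$ preserves $J$, and the stabilizer $SU(3)$ of a point $e$ acts on $T_eS^6=e^\perp\cong\mathbb C^3$ in the standard way. Let $V=\{v_1,v_2,v_3\}$ be nonzero integers with sum $0$. The circle $\operatorname{diag}(z^{v_1},z^{v_2},z^{v_3})\subset SU(3)$ fixes exactly $\pm e$. The two tangent spaces are both $e^\perp$ and $J_{-e}=-J_e$, so the weights are $V$ and $-V$.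
\item[(c)] For the diagonal action on $M\times M'$ the fixed points are the pairs $(p,p')$, and $W_{(p,p')}=W_p\cup W_{p'}$ (union of multisets).
\end{enumerate}
Thus four fixed points occur on $S^2\sqcup S^2$, $S^2\times S^2$, $\mathbb{CP}^3$, $S^2\times S^6$ and $S^6\times S^6$, of real dimensions $2,4,6,8,12$.
\end{example}

The list skips dimension $10$ and stops at $12$. The two largest examples are products of the spheres $S^2$ and $S^6$, and in dimension $8$ it is known that every example has the characteristic numbers of such a product: if $k=4$ and $\dim M=8$, then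
\begin{equation}\label{eq:known}
\chi_y(M)=-y+2y^2-y^3,\qquad \int_Mc_1^4=\int_Mc_1^2c_2=\int_Mc_2^2=0,\qquad \int_Mc_1c_3=\int_Mc_4=4,
\end{equation}
where $\chi_y$ is the Hirzebruch genus recalled in Section~\ref{sec:tools}. One is led to guess that the list is complete, and to the following question from \cite{source}: \emph{is there a closed almost complex manifold $M$ with a circle action having four fixed points such that $\dim M>8$ and $\dim M\ne12$?} The answer is no.

\begin{theorem}\label{thm:main}
Let the circle act on a closed almost complex manifold $M$ of dimension $2n$, $n\ge1$, preserving the almost complex structure, with exactly $k\ge1$ fixed points.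
\begin{enumerate}
\item[(1)] The case $k=1$ is impossible. If $k=2$, then $n\in\{1,3\}$. If $k=3$, then $n=2$.
\item[(2)] If $k=4$, then $n\in\{1,2,3,4,6\}$, and all five values occur.
\item[(3)] If $k=4$ and $n=4$, there are an integer $a>0$ and integer triples $V,V'$, each with sum zero, such that the weights at the four fixed points are
\[
\{a\}\cup V,\qquad \{a\}\cup(-V),\qquad \{-a\}\cup V',\qquad \{-a\}\cup(-V').
\]
If $k=4$ and $n=6$, then the weights at each fixed point have sum zero, every Chern number involving $c_1$ vanishes, $\chi_y(M)=y^2-2y^3+y^4$, $\int_Mc_6=4$, and $\operatorname{sign}M=0$.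
\end{enumerate}
\end{theorem}

The proof is organized around the sum $s_p$ of the weights at $p$. When $n\ge k$, localization forces each value of $s$ to be taken at least twice. For $k=4$ this leaves two patterns. Either $s$ takes two values, twice each, as on $S^2\times S^6$; then the weights can be determined almost completely and $n=4$ (Section~\ref{sec:twolevels}). Or $s$ is constant, as on $S^6\times S^6$; then an identity expresses $n$ through the numbers of negative weights, an induction bounds $n$ by $14$, and only $n=6$ survives (Section~\ref{sec:onelevel}). The identity is first visible for $k=2$ and the induction for $k=3$, so we develop each tool together with the case that calls for it (Sections~\ref{sec:two} and~\ref{sec:three}).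

\section{Localization and rigidity}\label{sec:tools}

For a fixed point $p$ put
\[
E_p=\prod_{w\in W_p}w,\qquad s_p=\sum_{w\in W_p}w,\qquad \kappa_p=\sum_{w\in W_p}\frac1w,\qquad d_p=\#\{w\in W_p:w<0\},\qquad e_p=d_p-\frac n2,
\]
and let $D(t)=\sum_pt^{d_p}$. The numbers $s_p$ and $d_p$ depend on the signs of the weights, which only $J$ defines; this is how the almost complex structure enters the proof. In Example~\ref{ex:basic}(a) the $i$th point has $d=i$, so $D(t)=1+t+\dots+t^n$. In Example~\ref{ex:basic}(b), $D(t)=t+t^2$. We write $\sigma_i$ for the $i$th elementary symmetric polynomial, so that $s_p=\sigma_1(W_p)$, $E_p=\sigma_n(W_p)$ and $\kappa_p=\sigma_{n-1}(W_p)/E_p$.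

We use two standard results.

\begin{theorem}[Atiyah--Bott, Berline--Vergne localization]\label{thm:loc}
Let $f$ be a homogeneous symmetric polynomial of degree $m$ in $n$ variables. Then $\sum_pf(W_p)/E_p=0$ if $m<n$. If $m=n$, the sum is the Chern number obtained by writing $f$ as a polynomial in $\sigma_1,\dots,\sigma_n$, replacing $\sigma_i$ by $c_i$, and integrating over $M$.
\end{theorem}

For example, $f=\sigma_n$ gives $\int_Mc_n=k$, so $k$ is the Euler characteristic of $M$; and $f=\sigma_1\sigma_{n-1}$ gives $\int_Mc_1c_{n-1}=\sum_ps_p\kappa_p$.

Let $B$ be an $S^1$-equivariant complex vector bundle on $M$, and let $\chi_{B_p}(z)$ be the character of its fiber at $p$. The Dolbeault--Dirac operator of $(M,J)$ twisted by $B$ is an equivariant elliptic operator. Its index $\operatorname{ind}(B)$, kernel minus cokernel, is a virtual representation of the circle, so its character lies in $\mathbb Z[z^{\pm1}]$.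

\begin{theorem}[Atiyah--Segal--Singer fixed point formula]\label{thm:index}
For all but finitely many $z\in S^1$ the character of $\operatorname{ind}(B)$ equals $\sum_p\chi_{B_p}(z)\big/\prod_{w\in W_p}(1-z^{-w})$. In particular this rational function is a Laurent polynomial.
\end{theorem}

Let $T^*M$ be the complex dual of $(TM,J)$. The \emph{Hirzebruch genus} is $\chi_y(M)=\sum_{i=0}^ny^i\dim\operatorname{ind}(\Lambda^iT^*M)$; for even $n$ its value at $y=1$ is the signature of $M$ in the orientation given by $J$. To handle all $i$ at once, put
\[
\varphi_w(z,t)=\frac{1-tz^w}{1-z^w},\qquad f_p(z,t)=\prod_{w\in W_p}\varphi_w(z,t).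
\]
For $m>0$ we have the expansions at $z=0$
\begin{equation}\label{eq:expand0}
\varphi_m=1+(1-t)(z^m+z^{2m}+\cdots),\qquad \varphi_{-m}=\frac{t-z^m}{1-z^m}=t+(t-1)(z^m+z^{2m}+\cdots),
\end{equation}
and for all $w\neq0$
\begin{equation}\label{eq:reverse}
\varphi_w+\varphi_{-w}=1+t,\qquad \varphi_{-w}(z,t)=\varphi_w(z^{-1},t)=t\,\varphi_w(z,t^{-1}).
\end{equation}
The first identity in \eqref{eq:reverse} says that $\sum_pf_p$ does not depend on $z$ for a rotation of $S^2$. This holds in general.

\begin{proposition}[Rigidity]\label{prop:rigid}
We have
\begin{equation}\label{eq:rigid}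
\sum_pf_p(z,t)=D(t)=t^nD(t^{-1}),
\end{equation}
and $\chi_y(M)=D(-y)$. In particular the multiset $\{e_p\}$ is symmetric under negation.
\end{proposition}

\begin{proof}
The fiber of $\Lambda^iT^*M$ at $p$ has character $\sigma_i(z^{-w}:w\in W_p)$, and $\sum_i(-t)^i\sigma_i(z^w:w\in W_p)=\prod_w(1-tz^w)$. So by Theorem~\ref{thm:index}, the coefficient of $(-t)^i$ in $\sum_pf_p$ is the character of $\operatorname{ind}(\Lambda^iT^*M)$ evaluated at $z^{-1}$, a Laurent polynomial. By \eqref{eq:expand0}, $f_p\to t^{d_p}$ as $z\to0$; by \eqref{eq:reverse}, sending $z\to\infty$ has the effect of negating the weights, so $f_p\to t^{n-d_p}$. A Laurent polynomial that is bounded at $0$ and at $\infty$ is constant. Hence $\sum_pf_p$ is independent of $z$ and equals both $\sum_pt^{d_p}$ and $\sum_pt^{n-d_p}$. The constant character of $\operatorname{ind}(\Lambda^iT^*M)$ is its dimension, which gives $\chi_y(M)=D(-y)$.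
\end{proof}

The left side of \eqref{eq:rigid} contains all the weights and the right side only their signs. We extract relations by expanding at $z=0$ (Lemma~\ref{lem:adjacent} and Section~\ref{sec:twolevels}), at $(z,t)=(1,1)$ (Lemma~\ref{lem:quadratic}) and at $(z,t)=(-1,-1)$ (Lemma~\ref{lem:divisible}).

\section{The sum of the weights, and two fixed points}\label{sec:two}

A \emph{level} is a nonempty fiber of the function $p\mapsto s_p$ on the fixed points. Localization applied to powers of $\sigma_1$ separates the levels.

\begin{lemma}\label{lem:levels}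
If the number of levels is at most $n$, then $\sum_{p\in L}1/E_p=0$ for each level $L$. In particular each level has at least two points.
\end{lemma}

\begin{proof}
Let $\gamma_1,\dots,\gamma_b$ be the distinct values of $s$, with $b\le n$, and let $A_l$ be the sum of $1/E_p$ over the level $s=\gamma_l$. Theorem~\ref{thm:loc} for $f=\sigma_1^j$, $0\le j\le b-1<n$, gives $\sum_l\gamma_l^jA_l=0$. The Vandermonde matrix $(\gamma_l^j)$ is invertible, so all $A_l$ vanish.
\end{proof}

The hypothesis holds whenever $n\ge k$. It cannot be dropped: on $\mathbb{CP}^n$ the $i$th point has $s=\sum_ja_j-(n+1)a_i$, so there are $n+1$ levels of one point each. This is why the analysis of $k$ fixed points starts at $n=k$.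

The first nonconstant term of \eqref{eq:rigid} at $z=0$ shows that the numbers $d_p$ cannot all be far apart.

\begin{lemma}\label{lem:adjacent}
There are fixed points $p,q$ with $d_q=d_p+1$.
\end{lemma}

\begin{proof}
Let $m$ be the smallest absolute value of a weight at any fixed point, and let $n_p^\pm$ be the multiplicity of $\pm m$ in $W_p$. By \eqref{eq:expand0}, the coefficient of $z^m$ in $f_p$ is $(1-t)\bigl(n_p^+t^{d_p}-n_p^-t^{d_p-1}\bigr)$. These coefficients add up to $0$ by \eqref{eq:rigid}, so $\sum_pn_p^+t^{d_p}=\sum_pn_p^-t^{d_p-1}$. Both sides have nonnegative coefficients, and not all $n_p^{\pm}$ are zero, so the common value is nonzero. A monomial occurring in it gives points $p,q$ with $d_p=d_q-1$.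
\end{proof}

The next lemma is the only relation we use in which $n$ appears as a number to be solved for.

\begin{lemma}\label{lem:quadratic}
We have $\sum_ps_p=0$ and $\sum_ps_p\kappa_p=6\sum_pe_p^2-\frac{kn}2$. Consequently, if $s$ is constant, then $s\equiv0$ and
\begin{equation}\label{eq:dimension}
kn=12\sum_pe_p^2 .
\end{equation}
\end{lemma}

\begin{proof}
Write $\varphi_w=1+(t-1)\psi_w$ with $\psi_w=1/(1-z^{-w})$, and put $z=e^\theta$, so that
\[
\psi_w=\frac1{w\theta}+\frac12+\frac{w\theta}{12}+O(\theta^3).
\]
Regard \eqref{eq:rigid} as an identity of polynomials in $t-1$. The coefficients of $t-1$ and $(t-1)^2$ give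
\[
\sum_p\sum_{w\in W_p}\psi_w=\sum_pd_p,\qquad \sum_p\sum_{i<j}\psi_{w_i}\psi_{w_j}=\sum_p\binom{d_p}2,
\]
where $w_1,\dots,w_n$ are the weights at $p$. In the first identity the coefficient of $\theta^1$ on the left is $\frac1{12}\sum_ps_p$, which must vanish. In the second, the constant term of $\psi_{w_i}\psi_{w_j}$ is $\frac14+\frac1{12}\bigl(\frac{w_i}{w_j}+\frac{w_j}{w_i}\bigr)$, and $\sum_{i\ne j}w_i/w_j=s_p\kappa_p-n$. Hence
\[
k\,\frac{n(n-1)}8+\frac1{12}\sum_ps_p\kappa_p-\frac{kn}{12}=\sum_p\binom{d_p}2 .
\]
Since $d_p=e_p+\frac n2$ and $\sum_pe_p=0$, the right side is $\frac12\sum_pe_p^2+k\bigl(\frac{n^2}8-\frac n4\bigr)$. Multiplying by $12$ and collecting the terms $kn\bigl(\frac32+1-3\bigr)=-\frac{kn}2$ gives the formula.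
\end{proof}

These three lemmas settle the case of at most two fixed points, and this case shows the pattern of the whole proof: localization makes $s$ constant, symmetry and Lemma~\ref{lem:adjacent} determine the $e_p$, and \eqref{eq:dimension} determines $n$.

\begin{proposition}\label{prop:two}
The case $k=1$ is impossible. If $k=2$, then $n\in\{1,3\}$.
\end{proposition}

\begin{proof}
Lemma~\ref{lem:adjacent} produces two distinct fixed points, so $k\ge2$. Let $k=2$ and $n\ge2$. By Lemma~\ref{lem:levels} both points lie on one level. The numbers $e_p$ are $\pm e$ by symmetry and differ by $1$ by Lemma~\ref{lem:adjacent}, so $e=\pm\frac12$. Then \eqref{eq:dimension} reads $2n=12\cdot\frac12$, and $n=3$.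
\end{proof}

The circle preserves each component of $M$, so the proposition applies to components: none contains exactly one fixed point.

\section{Even weights, and three fixed points}\label{sec:three}

Run the same argument for $k=3$. The multiset $\{e_p\}$ is symmetric of odd size, so it is $\{-\alpha,0,\alpha\}$. Since $0=d_p-\frac n2$ for some $p$, the number $n$ is even and $\alpha$ is an integer; Lemma~\ref{lem:adjacent} gives $\alpha=1$. If $n\ge3$, Lemma~\ref{lem:levels} puts the three points on one level, and \eqref{eq:dimension} reads $3n=24$. So
\begin{equation}\label{eq:three}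
k=3\quad\text{implies}\quad n=2,\ \text{ or }\ n=8\ \text{ and }\ D(t)=t^3+t^4+t^5 .
\end{equation}
The lemmas of Section~\ref{sec:two} do not exclude $n=8$. What they have not used is that the weights divisible by a given integer are themselves the weights of a submanifold. We use this for the integer $2$. The even weights are tangent to the fixed set of $-1\in S^1$, which has smaller dimension and no more fixed points, so by induction there are few of them. On the other hand, many odd weights force $D(t)$ to vanish to high order at $t=-1$.

\begin{lemma}\label{lem:divisible}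
If every $W_p$ contains at most $r$ even weights, then $n-2r\le\operatorname{ord}_{t=-1}D(t)$.
\end{lemma}

\begin{proof}
Write
\[
\varphi_w=\frac{1+z^w}{1-z^w}-(t+1)\,\frac{z^w}{1-z^w}
\]
and look at the two summands near $z=-1$. If $w$ is odd, the first has a simple zero and the second is regular. If $w$ is even, both have simple poles. Let $r_p\le r$ be the number of even weights at $p$, and let $0\le i<n-2r$. The coefficient of $(t+1)^i$ in $f_p$ is a sum of products in which $i$ factors contribute their second summand and the others their first. In such a product at least $n-r_p-i$ odd weights contribute a zero, and the even weights contribute a pole of order $r_p$. The order at $z=-1$ is therefore at least $n-2r_p-i>0$. So the coefficient of $(t+1)^i$ in $\sum_pf_p$ vanishes at $z=-1$. By \eqref{eq:rigid} it is a constant, namely the coefficient of $(t+1)^i$ in $D(t)$, and so this coefficient is $0$.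
\end{proof}

Equality holds for $(S^2)^n$ with all weights $\pm1$, where $r=0$ and $D=(1+t)^n$, and for $S^6$ with $V=\{1,1,-2\}$, where $r=1$ and $D=t(1+t)$.

\begin{proposition}\label{prop:descent}
Suppose that all $k$ fixed points lie in one component of $M$. Let $r\ge0$ be an integer such that every closed connected almost complex manifold of complex dimension $n'$, $1\le n'<n$, that carries a circle action with at least one and at most $k$ fixed points has $n'\le r$. Then $n\le2r+\operatorname{ord}_{t=-1}D(t)$.
\end{proposition}

\begin{proof}
Replace $M$ by the component containing the fixed points. The subgroup $K\subset S^1$ of elements acting trivially is closed, and it is proper because the weights are nonzero. So $K$ is cyclic of some finite order $q$, and $S^1/K\cong S^1$ acts effectively, with the same fixed points and with all weights divided by $q$. Neither step changes $n$, $k$ or $D(t)$. So let $M$ be connected and the action effective.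

Choose an invariant Riemannian metric and let $g=-1\in S^1$. The fixed set $M^g$ of the isometry $g$ is a closed submanifold whose tangent space at $x$ is the subspace of $T_xM$ fixed by $dg$; this subspace is $J$-invariant because $dg$ commutes with $J$. Let $X$ be the component of $M^g$ through a fixed point $p$ of the circle. It is a closed connected almost complex manifold, and it is $S^1$-invariant because $S^1$ is abelian and connected. Its fixed points include $p$ and are among those of $M$. As $g$ acts on $\mathbb C_w$ by $(-1)^w$, the complex dimension of $X$ is the number $r_p$ of even weights at $p$. If $r_p=n$, then $g$ is an isometry of a connected manifold that fixes $p$ and has $dg_p=\mathrm{Id}$, so $g$ acts trivially, contrary to effectiveness. Hence $r_p<n$, and either $r_p=0$ or $r_p\le r$ by hypothesis. Lemma~\ref{lem:divisible} applies.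
\end{proof}

\begin{proposition}\label{prop:three}
If $k=3$, then $n=2$.
\end{proposition}

\begin{proof}
By \eqref{eq:three} we must exclude $n=8$. No component contains exactly one fixed point, so all three lie in one component. By Proposition~\ref{prop:two} and \eqref{eq:three}, a manifold of complex dimension $n'$, $1\le n'<8$, with one, two or three fixed points has $n'\le3$. Since $D(-1)=-1\ne0$, Proposition~\ref{prop:descent} with $r=3$ gives $8\le6$, a contradiction.
\end{proof}

Propositions~\ref{prop:two} and~\ref{prop:three} are part (1) of Theorem~\ref{thm:main}.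

\section{Four fixed points on two levels}\label{sec:twolevels}

Let $k=4$ and $n\ge4$. By Lemma~\ref{lem:levels}, either $s$ is constant or there are two levels of two points each. This section treats the second case. Here \eqref{eq:dimension} is not available, and to use Lemma~\ref{lem:quadratic} we must compute $\sum_ps_p\kappa_p$, which requires knowing the weights.

\begin{proposition}\label{prop:twolevels}
Let $k=4$ and $n\ge4$, and suppose that $s$ is not constant. Then $n=4$, the weights have the form stated in Theorem~\ref{thm:main}(3), the multiset $\{d_p\}$ is $\{1,2,2,3\}$, and $\sum_ps_p\kappa_p=4$.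
\end{proposition}

Since $\sum_ps_p=0$, we can number the fixed points $1,2,3,4$ so that
\[
s_1=s_2=a,\qquad s_3=s_4=-a,\qquad a>0 .
\]
Lemma~\ref{lem:levels} gives $E_1=-E_2$ and $E_3=-E_4$. The point of having two levels is that any two global identities that differ by a power of $c_1$ can be solved for the contribution of each level separately. We do this once with localization and once with rigidity.

\subsection*{Localization on each level}

\begin{lemma}\label{lem:pairs}
The multisets $W_1\cap W_2$ and $W_3\cap W_4$ have at most one element each, and $|d_1-d_2|=|d_3-d_4|=1$.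
\end{lemma}

\begin{proof}
Let $1\le i\le n-2$, and put $x=\sum_{p=1,2}\sigma_i(W_p)/E_p$ and $y=\sum_{p=3,4}\sigma_i(W_p)/E_p$. Theorem~\ref{thm:loc} for $\sigma_i$ and $\sigma_1\sigma_i$, both of degree less than $n$, gives $x+y=0$ and $a(x-y)=0$. So $x=y=0$, and since $E_1=-E_2$ and $E_3=-E_4$, we get $\sigma_i(W_1)=\sigma_i(W_2)$ and $\sigma_i(W_3)=\sigma_i(W_4)$. With $P_p(X)=\prod_{w\in W_p}(X-w)$, the polynomial $h=P_1-P_2$ therefore has degree at most $1$, and $h(0)=2(-1)^nE_1\ne0$. The product of $X-w$ over $w\in W_1\cap W_2$ divides $P_1$ and $P_2$, hence $h$, so $W_1\cap W_2$ has at most one element.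

Next, $P_1''=P_2''$. If a real polynomial $P$ has only real roots $\lambda_1\le\dots\le\lambda_\ell$, then by Rolle's theorem the roots of $P'$ are real and satisfy $\lambda_i\le\mu_i\le\lambda_{i+1}$. Applying this twice, the roots of $P''$ satisfy $\lambda_i\le\nu_i\le\lambda_{i+2}$. If $P$ has exactly $d$ negative roots, then $\nu_i\le\lambda_{i+2}<0$ for $i\le d-2$ and $\nu_i\ge\lambda_i\ge0$ for $i\ge d+1$, so $P''$ has between $d-2$ and $d$ negative roots. The number of negative roots of $P_1''=P_2''$ thus lies in $[d_1-2,d_1]\cap[d_2-2,d_2]$, and $|d_1-d_2|\le2$. The sign of $E_p$ is $(-1)^{d_p}$, so $E_1=-E_2$ makes $d_1-d_2$ odd. The same argument with $P_3,P_4$ treats the other level.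
\end{proof}

On $S^2\times S^6$ we have $P_{1}=(X-a)(X^3+mX-q)$ and $P_2=(X-a)(X^3+mX+q)$ with $m=\sigma_2(V)$ and $q=\sigma_3(V)$, so $h=-2q(X-a)$, and one common weight does occur.

\subsection*{Rigidity on each level}

Put $u_p(z)=\prod_{w\in W_p}(1-z^w)^{-1}$, $Y=u_1+u_2$ and $Y'=u_3+u_4$. Let $N$ be the number of fixed points with $d_p=0$; by symmetry it is also the number with $d_p=n$. The coefficients of $t^0$ and $t^n$ in $f_p$ are $u_p$ and $(-1)^nz^{s_p}u_p$, so these two coefficients of \eqref{eq:rigid} give
\[
Y+Y'=N,\qquad z^aY+z^{-a}Y'=(-1)^nN .
\]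
Subtracting $z^a$ times the second equation from the first yields
\begin{equation}\label{eq:Y}
(1-z^{2a})\,Y=N\bigl(1-(-1)^nz^a\bigr).
\end{equation}
We show that $N=0$ leads to the conclusion of Proposition~\ref{prop:twolevels} and that $N\ge1$ is impossible.

\subsection*{The case $N=0$}

By \eqref{eq:Y}, $Y=0$, and then $Y'=0$. Since $(1-z^{-m})^{-1}=-z^m(1-z^m)^{-1}$, the equation $u_1=-u_2$ says that $\prod_{w\in W_1}(1-z^{|w|})$ and $\prod_{w\in W_2}(1-z^{|w|})$ agree up to a factor $\pm z^j$. Both have constant term $1$, so they are equal. Such a product determines its exponents: if $\mu$ is the smallest exponent and $\nu$ its multiplicity, the product is $1-\nu z^\mu+\cdots$; one reads off $\mu$ and $\nu$, divides by $(1-z^\mu)^\nu$ and repeats. So $W_1$ and $W_2$ have the same multiset of absolute values.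

Write $W_1=R\cup V$ and $W_2=R\cup\tilde V$ with $R=W_1\cap W_2$. Then $V$ and $\tilde V$ have no common element and the same multiset of absolute values. Let $v>0$ occur $\nu\ge1$ times as an absolute value in each. As $\tilde V$ contains $v$ or $-v$, the multiset $V$ contains only one of them, say $\epsilon v$ with $\epsilon=\pm1$, and it does so $\nu$ times; then $\tilde V$ does not contain $\epsilon v$, so it contains $-\epsilon v$ exactly $\nu$ times. Hence $\tilde V=-V$. From $s_1=s_2=a$ we get $\sum_{v\in V} v=0$ and $\sum_{\rho\in R}\rho=a$. As $a\neq0$ and $R$ has at most one element by Lemma~\ref{lem:pairs}, $R=\{a\}$. So $W_1=\{a\}\cup V$ and $W_2=\{a\}\cup(-V)$, and the same argument applied to $u_3=-u_4$ gives $W_3=\{-a\}\cup V'$ and $W_4=\{-a\}\cup(-V')$, where $V'$ has sum $0$.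

Each element of $V$ is negative in exactly one of $V$ and $-V$, so $d_1+d_2=n-1$; counting also the two weights $-a$, we get $d_3+d_4=n+1$. With Lemma~\ref{lem:pairs} this gives $\{d_1,d_2\}=\{\frac n2-1,\frac n2\}$ and $\{d_3,d_4\}=\{\frac n2,\frac n2+1\}$, so $\sum_pe_p^2=2$. Moreover $\kappa_1+\kappa_2=\frac2a$ and $\kappa_3+\kappa_4=-\frac2a$, so $\sum_ps_p\kappa_p=4$. Lemma~\ref{lem:quadratic} reads $4=12-2n$. Hence $n=4$ and $\{d_p\}=\{1,2,2,3\}$.

\subsection*{The case $N\ge1$ is impossible}

A point with $d_p=0$ has only positive weights, so it lies on the level $s=a$; say $d_2=0$. Then $d_1=1$ by Lemma~\ref{lem:pairs}, and $N=1$. Likewise the point with $d_p=n$ lies on the level $s=-a$; say $d_4=n$, and then $d_3=n-1$. Write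
\begin{align*}
W_2&=\{b_1,\dots,b_n\}, & W_1&=\{-\gamma,x_1,\dots,x_{n-1}\},\\
W_4&=\{-\beta_1,\dots,-\beta_n\}, & W_3&=\{\delta,-\xi_1,\dots,-\xi_{n-1}\}
\end{align*}
with positive integers, the sequences $(b_i),(x_i),(\beta_i),(\xi_i)$ weakly increasing. Here $D(t)=1+t+t^{n-1}+t^n$. Expand at $z=0$:
\begin{equation}\label{eq:g}
f_1+f_2=1+t+\sum_{j\ge1}g_j(t)z^j,\qquad f_3+f_4=t^{n-1}+t^n-\sum_{j\ge1}g_j(t)z^j,
\end{equation}
where the $g_j$ are polynomials and the second expansion follows from the first by \eqref{eq:rigid}. At low order in $z$, the points $1,2$ produce only low powers of $t$ and the points $3,4$ only high powers, yet their contributions must cancel. To turn this into a contradiction we need an order $j$ that is low in this sense and at which $g_j\ne0$. The natural candidate is the term $t^2z^{x_1}$ of $f_1$, and we must make sure that $f_2$ cannot cancel it.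

\begin{lemma}\label{lem:x1}
We have $x_1=b_2-b_1$; in particular $x_1<b_1+b_2$.
\end{lemma}

\begin{proof}
By \eqref{eq:Y}, $Y\equiv1\pmod{z^a}$, that is,
\[
\prod_{i=1}^n\frac1{1-z^{b_i}}-1\equiv\frac{z^\gamma}{1-z^\gamma}\prod_{i=1}^{n-1}\frac1{1-z^{x_i}}\pmod{z^a}.
\]
Here $a=b_1+\dots+b_n$ exceeds $b_1$ and $b_2$. The lowest term on the left has exponent $b_1<a$ and the lowest term on the right is $z^\gamma$; so $\gamma=b_1$, and the coefficient $\#\{i:b_i=b_1\}$ equals $1$. Multiplying by $1-z^{b_1}$ and subtracting $z^{b_1}$ from both sides gives
\[
\prod_{i=2}^n\frac1{1-z^{b_i}}-1\equiv z^{b_1}\Bigl(\,\prod_{i=1}^{n-1}\frac1{1-z^{x_i}}-1\Bigr)\pmod{z^a}.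
\]
The lowest exponents are $b_2<a$ and $b_1+x_1$, so they are equal.
\end{proof}

We now establish three facts.
\begin{enumerate}
\item[(a)] $g_j(1)=0$ for all $j$.
\item[(b)] $\deg g_j\le2$ for $j\le x_1$, and $g_{x_1}\ne0$.
\item[(c)] $t^{n-2}$ divides $g_j$ for $j\le\xi_1$, and $g_{\xi_1}\ne0$.
\end{enumerate}
Fact (a) holds because $f_p(z,1)=1$. For (b), the coefficient of $t^i$ in $f_2$ is $(-1)^i\sigma_i(z^{b_1},\dots,z^{b_n})\,u_2$, which for $i\ge2$ has order at least $b_1+b_2>x_1$ in $z$. In
\[
f_1=\frac{t-z^\gamma}{1-z^\gamma}\prod_{l=1}^{n-1}\frac{1-tz^{x_l}}{1-z^{x_l}}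
\]
the coefficient of $t^i$ is $(-1)^{i-1}\bigl(\sigma_{i-1}+z^\gamma\sigma_i\bigr)(z^{x_1},\dots,z^{x_{n-1}})$ times a power series with constant term $1$. For $i\ge3$ this has order at least $x_1+x_2>x_1$. For $i=2$ its lowest term is $-\#\{l:x_l=x_1\}\,z^{x_1}$. So $g_j$ has no term of degree $\geq 3$ for $j\le x_1$, and the coefficient of $t^2$ in $g_{x_1}$ is nonzero.

For (c), reverse the action, letting $z$ act as $z^{-1}$ did. This action preserves $J$ and negates all weights, so the points $4,3$ now play the roles of $2,1$, and $\xi_1$ plays the role of $x_1$. By \eqref{eq:reverse}, $f_p(z,t)$ is replaced by $t^nf_p(z,t^{-1})$, so by the second expansion in \eqref{eq:g} the role of $g_j$ is played by $\tilde g_j(t)=-t^ng_j(t^{-1})$. Fact (b) for the reversed action says that $\deg\tilde g_j\le2$ for $j\le\xi_1$ and that $\tilde g_{\xi_1}\ne0$, which is (c).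

Let $j=\min(x_1,\xi_1)$. By (b) and (c), $g_j$ is nonzero, has degree at most $2$ and is divisible by $t^{n-2}$. For $n\ge5$ this is absurd. For $n=4$ it forces $g_j=Ct^2$ with $C\ne0$, which contradicts (a). This completes the proof of Proposition~\ref{prop:twolevels}. \qed

\begin{remark}\label{rem:n3}
The last step needs $n\ge4$. For $n=3$ the four multisets $W_2=\{1,2,3\}$, $W_1=\{-1,1,6\}$, $W_3=\{1,-1,-6\}$, $W_4=\{-1,-2,-3\}$ have two levels with $a=6$ and $N=1$, and they satisfy \eqref{eq:rigid}. Indeed, \eqref{eq:reverse} gives $f_1+f_3=(1+t)(1-tz)(t-z)/(1-z)^2$, expanding the numerators gives $f_2+f_4=(1+t)\bigl((1-t+t^2)(1-z+z^2)-tz\bigr)/(1-z)^2$, and the sum is $(1+t)(1+t^2)$. Here $x_1=\xi_1=1$ and $g_1=t-t^2$, in agreement with (a), (b) and (c).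
\end{remark}

\section{Four fixed points on one level}\label{sec:onelevel}

For $k=4$ the nonzero $e_p$ come in pairs $\pm e$, so the number of zeros is even and $\{e_p\}=\{\pm\alpha,\pm\beta\}$ with $\alpha\ge\beta\ge0$ and $\alpha,\beta\in\frac n2+\mathbb Z$. If $s$ is constant, \eqref{eq:dimension} reads
\begin{equation}\label{eq:n6}
n=6(\alpha^2+\beta^2).
\end{equation}
In contrast to $k\le3$, Lemma~\ref{lem:adjacent} no longer determines the $e_p$: every pair $(\alpha,\beta)=(m+1,m)$ passes it, giving the candidates $n=6,30,78,\dots$. An upper bound for $n$ is needed, and Proposition~\ref{prop:descent} provides one, because a polynomial $D(t)$ with four terms of this shape cannot vanish to high order at $t=-1$.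

\begin{proposition}\label{prop:onelevel}
Let $k=4$ and $n\ge4$, and suppose that $s$ is constant. Then $s\equiv0$, $n=6$ and $\{d_p\}=\{2,3,3,4\}$.
\end{proposition}

\begin{proof}
Lemma~\ref{lem:quadratic} gives $s\equiv0$ and \eqref{eq:n6}. We argue by strong induction on $n$ and assume the statement in all complex dimensions $n'$ with $4\le n'<n$. Consider a manifold of complex dimension $n'$, $1\le n'<n$, with between one and four fixed points. If it has at most three, then $n'\le3$ by Propositions~\ref{prop:two} and~\ref{prop:three}. If it has four and $n'\ge4$, then $n'=4$ by Proposition~\ref{prop:twolevels} or $n'=6$ by the induction hypothesis. In all cases $n'\le6$.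

The four fixed points of $M$ lie in one component: otherwise, since no component contains exactly one, they split as $2+2$, and $n\in\{1,3\}$ by Proposition~\ref{prop:two}. Moreover
\[
D(t)=t^{n/2}\bigl(t^{\alpha}+t^{-\alpha}+t^\beta+t^{-\beta}\bigr)=t^{n/2-\alpha}\bigl(1+t^{\alpha+\beta}\bigr)\bigl(1+t^{\alpha-\beta}\bigr),
\]
where $\alpha\pm\beta$ are nonnegative integers. A polynomial $1+t^m$ has only simple roots, so $\operatorname{ord}_{t=-1}D\le2$. Proposition~\ref{prop:descent} with $r=6$ gives $n\le14$.

If $n$ is odd, then $\alpha,\beta\in\frac12+\mathbb Z$, so $\alpha^2+\beta^2=\frac12$ or $\alpha^2+\beta^2\ge\frac94+\frac14=\frac52$. By \eqref{eq:n6}, $n=3$ or $n\ge15$, and both contradict $4\le n\le14$. If $n$ is even, then $\alpha,\beta$ are integers and $\alpha^2+\beta^2\in\{1,2\}$. The value $2$ gives $\{e_p\}=\{1,1,-1,-1\}$, in which no two entries differ by $1$, contrary to Lemma~\ref{lem:adjacent}. So $(\alpha,\beta)=(1,0)$, $n=6$ and $\{d_p\}=\{2,3,3,4\}$.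
\end{proof}

The bound $n\le14$ has no room to spare: the candidate $n=15$, $\{e_p\}=\{\pm\frac12,\pm\frac32\}$, satisfies \eqref{eq:n6} and Lemma~\ref{lem:adjacent}.

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
If $k=4$ and $n\ge4$, then $n=4$ or $n=6$ by Propositions~\ref{prop:twolevels} and~\ref{prop:onelevel}. The values $n=1,2,3,4,6$ occur by Example~\ref{ex:basic}.
\end{proof}

\begin{remark}
For connected $M$, four fixed points are possible exactly in the real dimensions $4,6,8,12$. The examples in these dimensions are connected, while for $n=1$ the number $k$ is the Euler characteristic of a connected closed oriented surface, which is at most $2$.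
\end{remark}

\section{Dimensions eight and twelve}\label{sec:extra}

\begin{proof}[Proof of Theorem~\ref{thm:main}(3)]
Let $k=4$. If $n=4$, then $s$ is not constant by Proposition~\ref{prop:onelevel}, and Proposition~\ref{prop:twolevels} gives the form of the weights.

If $n=6$, then $s$ is constant by Proposition~\ref{prop:twolevels}, so $s\equiv0$ and $D(t)=t^2+2t^3+t^4$ by Proposition~\ref{prop:onelevel}. By Theorem~\ref{thm:loc}, a Chern number involving $c_1$ is a sum $\sum_ps_p\,f(W_p)/E_p$ with $f$ symmetric of degree $5$, so it is zero; and $\int_Mc_6=k=4$. By Proposition~\ref{prop:rigid}, $\chi_y(M)=D(-y)=y^2-2y^3+y^4$, and $\operatorname{sign}M=\chi_y(M)|_{y=1}=0$.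
\end{proof}

The description of the weights in dimension $8$ recovers the values \eqref{eq:known}. From $\{d_p\}=\{1,2,2,3\}$ we get $\chi_y(M)=D(-y)=-y+2y^2-y^3$. By Theorem~\ref{thm:loc} and Proposition~\ref{prop:twolevels}, $\int_Mc_4=k=4$ and $\int_Mc_1c_3=\sum_ps_p\kappa_p=4$. Finally, the proof of Lemma~\ref{lem:pairs} shows that $\sigma_1$ and $\sigma_2$ take the same values at the two points of each level, while $E_p$ takes opposite values. So in the localization sums for $c_1^4$, $c_1^2c_2$ and $c_2^2$ the two points of each level cancel, and these three Chern numbers vanish.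

\begin{thebibliography}{1}

\bibitem{source}
\emph{Circle Actions On Almost Complex Manifolds With Isolated Fixed Points},
\texttt{https://www.xmath.ous.ac.jp/\textasciitilde kuroki/Toric2021\_title\_abstract/Jang\_Slide.pdf}

\end{thebibliography}
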